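\title{Continuous selections on finite sets and prime numbers}

\begin{abstract}
For a Hausdorff space $X$ let $\mathcal F_n(X)$ be the space of non-empty subsets of $X$ with at most $n$ points, with the Vietoris topology. We show that for every prime $p$ there is a locally compact, first countable, zero-dimensional space $X$ with a continuous selection on $\mathcal F_{p-1}(X)$ and no continuous selection on the $p$-point subsets of $X$. For $p=3$ this is a space with a continuous weak selection and no continuous selection on $\mathcal F_n(X)$ for any $n\ge3$, which answers a question of Gutev and Nogura. In the opposite direction, if $N$ is composite, then every Hausdorff space with a continuous selection on $\mathcal F_{N-1}(X)$ has one on $\mathcal F_N(X)$. Hence, for $m<n$, a continuous selection on $\mathcal F_m(X)$ always yields one on $\mathcal F_n(X)$ if and only if there is no prime $p$ with $m<p\le n$.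
\end{abstract}

\section{Introduction}\label{sec:intro}

All spaces are Hausdorff, so finite sets are closed. For a space $X$ let $2^X$ be the set of all non-empty closed subsets of $X$ with the \emph{Vietoris topology}, which is generated by the sets
\[
\langle U;V_0,\dots,V_k\rangle=\{F\in 2^X: F\subseteq U \text{ and } F\cap V_i\ne\emptyset \text{ for every } i\le k\},
\]
where $U,V_0,\dots,V_k$ are open in $X$. Every family $\mathcal D\subseteq 2^X$ carries the subspace topology. A \emph{selection} on $\mathcal D$ is a map $f:\mathcal D\to X$ with $f(F)\in F$ for all $F\in\mathcal D$, and $\operatorname{Sel}(\mathcal D)$ is the set of all continuous selections on $\mathcal D$. For $n\ge1$ put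
\[
[X]^n=\{F\subseteq X:|F|=n\},\qquad \mathcal F_n(X)=\{F\subseteq X:1\le|F|\le n\}.
\]
A \emph{weak selection} is a selection on $[X]^2$.

A selection on $\mathcal F_n(X)$ restricts to $\mathcal F_m(X)$ for $m\le n$, so the property $\operatorname{Sel}(\mathcal F_n(X))\ne\emptyset$ becomes stronger as $n$ grows. It always holds for $n=1$, and for $n=2$ it says exactly that $X$ has a continuous weak selection (Example~\ref{ex:first}). A weak selection $f$ is a tournament on $X$: write $x\prec y$ if $f(\{x,y\})=x$. If $f$ is continuous and $\prec$ happens to be transitive, then $F\mapsto\min_\prec F$ is a continuous selection on every $\mathcal F_n(X)$. But $\prec$ may contain a cycle $x\prec y\prec z\prec x$, and then it prefers no point of $\{x,y,z\}$. This alone proves nothing, since we are free to discard $f$ and to select from triples in an unrelated way. The issue is whether some space leaves no such way out. The following question of Gutev and Nogura is stated in \cite{swo}.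

\begin{quote}
\emph{Does there exist a space $X$ that admits a continuous weak selection, but $\operatorname{Sel}(\mathcal F_n(X))=\emptyset$ for some $n>2$?}
\end{quote}

The answer is yes, in ZFC, already with $n=3$. It is the case $p=3$ of our first theorem: a continuous selection on $\mathcal F_2(X)$ restricts to a continuous weak selection, while $\operatorname{Sel}(\mathcal F_n(X))=\emptyset$ for every $n\ge3$.

\begin{theorem}\label{thm:prime}
For every prime $p$ there is a Hausdorff, locally compact, first countable, zero-dimensional space $X$ such that $\operatorname{Sel}(\mathcal F_{p-1}(X))\ne\emptyset$, but there is no continuous selection on $[X]^p$. Hence $\operatorname{Sel}(\mathcal F_n(X))=\emptyset$ for all $n\ge p$.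
\end{theorem}

The primes are the only places where the passage from $n-1$ to $n$ can fail.

\begin{theorem}\label{thm:composite}
If $N\ge4$ is composite and $X$ is a Hausdorff space with $\operatorname{Sel}(\mathcal F_{N-1}(X))\ne\emptyset$, then $\operatorname{Sel}(\mathcal F_N(X))\ne\emptyset$.
\end{theorem}

\begin{corollary}\label{cor:class}
For $1\le m<n$ the following are equivalent.
\begin{enumerate}
\item[(1)] Every Hausdorff space $X$ with $\operatorname{Sel}(\mathcal F_m(X))\ne\emptyset$ has $\operatorname{Sel}(\mathcal F_n(X))\ne\emptyset$.
\item[(2)] There is no prime $p$ with $m<p\le n$.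
\end{enumerate}
\end{corollary}

\begin{proof}
If there is no such prime, then $m+1,\dots,n$ are all composite, and we apply Theorem~\ref{thm:composite} successively. If $p$ is such a prime, take $X$ from Theorem~\ref{thm:prime}. Then $\operatorname{Sel}(\mathcal F_m(X))\ne\emptyset$ by restriction, since $m\le p-1$, and $\operatorname{Sel}(\mathcal F_n(X))=\emptyset$, since $n\ge p$.
\end{proof}

For example, a continuous selection on $\mathcal F_7(X)$ always gives one on $\mathcal F_{10}(X)$, but need not give one on $\mathcal F_{11}(X)$.

Primes enter through a finite symmetry question. Let $F$ be a set with $n$ points and let $f$ be a selection on the non-empty proper subsets of $F$. How symmetric can $f$ be? If $n=p$ is prime, $f$ can be invariant under a cyclic permutation of all of $F$ (Lemma~\ref{lem:psi}); for $p=3$ this is the cyclic triple. If $n=N$ is composite, a count of how often each point is selected always distinguishes some points of $F$ from the others (Lemma~\ref{lem:binom}). Theorem~\ref{thm:prime} turns the symmetry into a topological obstruction, and Theorem~\ref{thm:composite} turns the asymmetry into a continuous selection.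

Section~\ref{sec:local} reduces continuity at a finite set to a combinatorial condition. Section~\ref{sec:twisted} isolates three properties of a combinatorial structure, called a transport system, and derives the space of Theorem~\ref{thm:prime} from them; Section~\ref{sec:build} constructs the structure. Section~\ref{sec:composite} proves Theorem~\ref{thm:composite} and depends only on Section~\ref{sec:local}.

\section{Continuity at a finite set}\label{sec:local}

Let $F\subseteq X$ be finite and non-empty. A \emph{system at $F$} is a family $\mathcal O=(O_q)_{q\in F}$ of pairwise disjoint open sets with $q\in O_q$. Systems exist because $X$ is Hausdorff. We put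
\[
\langle\mathcal O\rangle=\Big\{F'\in 2^X: F'\subseteq\bigcup_{q\in F}O_q \text{ and } F'\cap O_q\ne\emptyset\text{ for all }q\in F\Big\},
\]
and we let $\rho_{\mathcal O}:\bigcup_qO_q\to F$ be the map with $y\in O_{\rho_{\mathcal O}(y)}$. It maps every $F'\in\langle\mathcal O\rangle$ onto $F$: the set $F'$ arises from $F$ by moving each point a little and possibly splitting it, and $\rho_{\mathcal O}$ undoes this. A system $\mathcal O'$ at $F$ \emph{refines} $\mathcal O$ if $O'_q\subseteq O_q$ for all $q$. Then $\langle\mathcal O'\rangle\subseteq\langle\mathcal O\rangle$, and $\rho_{\mathcal O'}$ is a restriction of $\rho_{\mathcal O}$. When the system is fixed we write $\rho$.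

Let $f$ be a selection on a family $\mathcal D\ni F$. A system $\mathcal O$ at $F$ is \emph{good for $f$} if $\rho_{\mathcal O}(f(F'))=f(F)$ for all $F'\in\mathcal D\cap\langle\mathcal O\rangle$.

\begin{lemma}\label{lem:good}
Every refinement of a system that is good for $f$ is good for $f$, and $f$ is continuous at $F$ if and only if some system at $F$ is good for $f$.
\end{lemma}

\begin{proof}
The first claim holds because refining shrinks $\langle\mathcal O\rangle$ and restricts $\rho$.

The sets $\langle U;V_0,\dots,V_k\rangle$ form a base, since the intersection of two of them is again of this form (intersect the sets $U$ and list all the sets $V_i$). If $F\in\langle U;V_0,\dots,V_k\rangle$ and $\mathcal O$ is a system at $F$, then $O'_q=O_q\cap U\cap\bigcap\{V_i:q\in V_i\}$ defines a refinement with $\langle\mathcal O'\rangle\subseteq\langle U;V_0,\dots,V_k\rangle$. So every neighborhood of $F$ contains $\langle\mathcal O'\rangle$ for a refinement $\mathcal O'$ of any given system.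

Let $f$ be continuous at $F$, let $q_0=f(F)$, and let $\mathcal O$ be any system at $F$. Choose a refinement $\mathcal O'$ with $f(F')\in O_{q_0}$ for all $F'\in\mathcal D\cap\langle\mathcal O'\rangle$. For such $F'$ we have $\rho_{\mathcal O'}(f(F'))=\rho_{\mathcal O}(f(F'))=q_0$, so $\mathcal O'$ is good. Conversely, let $\mathcal O$ be good and let $O\ni q_0$ be open. Replace $O_{q_0}$ by $O_{q_0}\cap O$. The refined system $\mathcal O'$ is good, so $f$ maps the neighborhood $\mathcal D\cap\langle\mathcal O'\rangle$ of $F$ into $O$.
\end{proof}

\begin{example}\label{ex:first}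
(i) At a singleton $\{q\}$ every system is good, so every selection is continuous at singletons.

(ii) A continuous weak selection $f$, extended by $f(\{x\})=x$, is continuous on $\mathcal F_2(X)$. Indeed, if $\mathcal O$ is a system at a two-point set, then every member of $\mathcal F_2(X)\cap\langle\mathcal O\rangle$ has two points.

(iii) Let $f$ be a continuous weak selection and $F$ a finite set. Intersecting good systems at all pairs from $F$, we get a system $\mathcal O$ at $F$ such that $q\prec q'$ implies $y\prec y'$ for all $y\in O_q$, $y'\in O_{q'}$. If $\prec$ is transitive, then the least point of a finite set $F'\in\langle\mathcal O\rangle$ lies in $O_{\min F}$, so $\mathcal O$ is good for $\min_\prec$.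
\end{example}

\section{The prime case: a twisted product}\label{sec:twisted}

Fix a prime $p$ and let $G=\mathbb Z/p$, written additively.

\subsection{The circle as a model}

The circle $\mathbb T\subseteq\mathbb C$ shows how a rotation obstructs a selection. Let $n\ge2$, $\zeta=e^{2\pi i/n}$ and $P_z=\{z,\zeta z,\dots,\zeta^{n-1}z\}$; the map $z\mapsto P_z$ is continuous. If $f$ were a continuous selection on $[\mathbb T]^n$, then $\varepsilon(z)=f(P_z)/z$ would be a continuous map from $\mathbb T$ to a finite set, hence constant. But $P_{\zeta z}=P_z$ gives $\varepsilon(\zeta z)=\zeta^{-1}\varepsilon(z)$. The sets $P_z$ are copies of $\mathbb Z/n$ on which translation is defined but no origin can be chosen continuously.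

The circle proves too much: the argument applies to every $n\ge 2$, so $\mathbb T$ has no continuous weak selection. We want to keep the fibers and the twist for $n=p$ and nothing else. Inside one fiber there is no obstacle to selecting from smaller sets, since this can be done without knowing the origin.

\begin{lemma}\label{lem:psi}
There is a map $\psi$ defined on the non-empty proper subsets of $G$ such that $\psi(S)\in S$ and $\psi(S+z)=\psi(S)+z$ for all such $S$ and all $z\in G$.
\end{lemma}

\begin{proof}
The group $G$ acts on these sets by translation. The stabilizer $\{z:S+z=S\}$ is a subgroup of $G$. It is not $G$, because only $\emptyset$ and $G$ are invariant under all translations, so it is trivial, because $p$ is prime. Choose a set $S_0$ in each orbit and a point $s_0\in S_0$. Every set in the orbit is $S_0+z$ for exactly one $z$, and we put $\psi(S_0+z)=s_0+z$.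
\end{proof}

For $p=3$ we may take $\psi(\{j\})=j$ and $\psi(\{j,j+1\})=j$. Lemma~\ref{lem:psi} is the only place where the proof of Theorem~\ref{thm:prime} uses that $p$ is prime. It fails for $\mathbb Z/N$ with $N$ composite: if $H$ is a non-trivial proper subgroup and $0\ne z\in H$, then $\psi(H)=\psi(H+z)=\psi(H)+z$ is impossible.

\subsection{Transport systems}

We replace the circle by a set $B\times G$ in which the only non-trivial convergence is along sequences $d_n\to x$ in $B$, lifted with a twist: $(d_n,i+h_n)\to(x,i)$. A continuous choice $c(b)$ of a point in each fiber $\{b\}\times G$ must make $c(d_n)-h_n$ eventually constant. Connectedness is gone, and we replace it by diagonalization: for each candidate $c$ we provide one sequence along which it fails.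

The difficulty is to select from small sets that meet several fibers. Near the pair $\{(x,0),(x,1)\}$ there are pairs with one point over $d_m$ and one over $d_n$, and to treat them as the limit pair is treated we must know $h_n-h_m$. The points $d_m,d_n$ may belong to the sequences of many different $x$, so this difference has to be attached to the pair $(d_m,d_n)$ in advance. This is the role of the function $\tau$ below. Pairs to which no difference is attached will be decided by a linear order.

\begin{definition}\label{def:ts}
Consider the following data:
\begin{itemize}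
\item a set $B=D\cup Z$ with $D\cap Z=\emptyset$, and for each $x\in Z$ an injective sequence $(d^x_n)_{n<\omega}$ in $D$; for $k<\omega$ we put $W_k(x)=\{x\}\cup\{d^x_n:n\ge k\}$ for $x\in Z$ and $W_k(d)=\{d\}$ for $d\in D$;
\item a linear order $<$ on $B$;
\item a reflexive symmetric relation $E\subseteq B\times B$, whose pairs are called \emph{joined}, and a function $\tau:E\to G$ with $\tau(b,b)=0$ and $\tau(b',b)=-\tau(b,b')$.
\end{itemize}
These data form a \emph{transport system} if the following hold.
\begin{enumerate}
\item[(S1)] If $b\in B$ and $e,e'\in W_0(b)$, then $e,e'$ are joined and $\tau(e,e')=\tau(e,b)+\tau(b,e')$.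
\item[(S2)] If $b<b'$, there is $k$ such that for all $e\in W_k(b)$ and $e'\in W_k(b')$: $e<e'$; the points $e,e'$ are joined if and only if $b,b'$ are joined; and in that case
\begin{equation}\label{eq:cocycle}
\tau(e,e')=\tau(e,b)+\tau(b,b')+\tau(b',e').
\end{equation}
\item[(S3)] For every $c:D\to G$ there is $x\in Z$ such that the sequence $c(d_n^x)-\tau(x,d_n^x)$ is not eventually constant.
\end{enumerate}
\end{definition}

One should read $\tau(b,b')$ as the identification $(b,i)\mapsto(b',i+\tau(b,b'))$ of the fiber over $b$ with the fiber over $b'$. Condition (S1) says that the identifications within one convergent sequence are coherent, and (S2) says that the order, the relation $E$ and the identifications are locally constant at a pair of distinct points. Since $b\in W_0(b)$, condition (S1) joins $b$ to every $e\in W_0(b)$, so all terms in \eqref{eq:cocycle} are defined. The sets $W_k(b)$ decrease with $k$, so any larger $k$ also works in (S2). The clauses of (S2) about $E$ and $\tau$ are symmetric in $b$ and $b'$, by antisymmetry of $\tau$, and for $b=b'$ they hold with $k=0$ by (S1).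

Given a transport system, let $X=B\times G$, let $\pi:X\to B$ be the projection, and put
\[
U_k(b,i)=\{(e,\,i+\tau(b,e)):e\in W_k(b)\}.
\]
Call $O\subseteq X$ open if every $q\in O$ has $U_k(q)\subseteq O$ for some $k$. This is a topology because the $U_k(q)$ decrease with $k$. Points over $D$ are isolated, and all points of $U_k(q)$ other than $q$ lie over $D$, so each $U_k(q)$ is open and $\{U_k(q):k<\omega\}$ is a local base at $q$. For a finite $F\subseteq X$, call $k$ \emph{adequate for $F$} if it satisfies (S2) for all pairs $b<b'$ in $\pi(F)$. All large $k$ are adequate.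

\begin{lemma}\label{lem:space}
If $k$ is adequate for a finite set $F\subseteq X$, then the sets $U_k(q)$, $q\in F$, are pairwise disjoint. The space $X$ is Hausdorff, locally compact, first countable and zero-dimensional.
\end{lemma}

\begin{proof}
Let $(b,i)\ne(b',i')$ be points of $F$. If $b<b'$, then $W_k(b)\cap W_k(b')=\emptyset$ by the order clause of (S2). If $b=b'$, then over each $e\in W_k(b)$ the second coordinates $i+\tau(b,e)$ and $i'+\tau(b,e)$ differ. In both cases $U_k(b,i)\cap U_k(b',i')=\emptyset$, and so $X$ is Hausdorff. Each $U_k(q)$ is a single point or a convergent sequence with its limit $q$, hence compact, hence closed. So every point has a countable local base of compact clopen sets.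
\end{proof}

\subsection{A continuous selection on $\mathcal F_{p-1}(X)$}

The rule has three steps. The order picks a reference fiber, the one over the least point of $\pi(F)$. The points of $F$ whose fibers are joined to it are transported into it. At most $p-1$ points arrive, so they form a proper subset of $G$, and $\psi$ applies.

\begin{example}\label{ex:three}
Let $p=3$ and $\psi(\{j,j+1\})=j$. Let $q=(b,i)$ and $q'=(b',i')$ be distinct points with $b\le b'$. If $b,b'$ are not joined, select $q$. If they are joined, give $q$ the label $i$ and $q'$ the label $i'+\tau(b',b)$. If the labels coincide, then $b<b'$, and we select $q$. Otherwise the labels are $j,j+1$ for a unique $j$, and we select the point labeled $j$.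

At the pair $\{(x,0),(x,1)\}$ the rule selects $(x,0)$. A nearby pair consists of $y=(e,\tau(x,e))$ and $y'=(e',1+\tau(x,e'))$ with $e,e'\in W_0(x)$. Let $e^*$ be the smaller of $e,e'$ and $z=\tau(x,e^*)$. By (S1) the labels are $\tau(x,e)+\tau(e,e^*)=z$ for $y$ and $1+\tau(x,e')+\tau(e',e^*)=1+z$ for $y'$. So $y$ is selected, whichever of $e,e'$ is smaller and whatever $z$ is. The general proof is this computation.
\end{example}

\begin{proposition}\label{prop:sel}
For every transport system, $\operatorname{Sel}(\mathcal F_{p-1}(X))\ne\emptyset$.
\end{proposition}

\begin{proof}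
For $F\in\mathcal F_{p-1}(X)$ let $b_F$ be the $<$-least element of $\pi(F)$, and put
\[
F^*=\{(b,i)\in F:(b,b_F)\in E\},\qquad \theta_F(b,i)=i+\tau(b,b_F)\quad\text{for }(b,i)\in F^*.
\]
The set $F^*$ contains the points of $F$ over $b_F$, so $S(F)=\theta_F(F^*)$ has between $1$ and $p-1$ elements, and $\psi(S(F))$ is defined. Let
\[
Q(F)=\{q\in F^*:\theta_F(q)=\psi(S(F))\}.
\]
This set is non-empty. Distinct points of $Q(F)$ lie over distinct points of $B$, because $(b,i)\in Q(F)$ forces $i=\psi(S(F))-\tau(b,b_F)$. Let $\varphi(F)$ be the point of $Q(F)$ whose first coordinate is least.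

Fix $F\in\mathcal F_{p-1}(X)$ and an adequate $k$. By Lemma~\ref{lem:space}, $\mathcal O=(U_k(q))_{q\in F}$ is a system at $F$, and by Lemma~\ref{lem:good} it suffices to show that it is good for $\varphi$. Let $F'\in\mathcal F_{p-1}(X)\cap\langle\mathcal O\rangle$, and regard $\rho$ as a surjection $F'\to F$. Write $b_0=b_F$ and $e^*=b_{F'}$.

\emph{The reference fiber.} The set $\pi(F')$ is contained in $\bigcup_{b\in\pi(F)}W_k(b)$ and meets $W_k(b_0)$. By (S2) every element of $W_k(b_0)$ is below every element of $W_k(b)$ for $b\in\pi(F)\setminus\{b_0\}$. Hence $e^*\in W_k(b_0)$. Put $z=\tau(b_0,e^*)$.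

\emph{The labels.} Let $y=(e,j)\in F'$ and $\rho(y)=(b,i)$, so that $e\in W_k(b)$ and $j=i+\tau(b,e)$. By (S1) if $b=b_0$, and by (S2) if $b\ne b_0$, the points $e,e^*$ are joined if and only if $b,b_0$ are. Thus $(F')^*=\rho^{-1}(F^*)$. For $y\in (F')^*$, formula \eqref{eq:cocycle} gives
\[
\theta_{F'}(y)=i+\tau(b,e)+\tau(e,b)+\tau(b,b_0)+\tau(b_0,e^*)=\theta_F(\rho(y))+z .
\]
Since $\rho$ maps $(F')^*$ onto $F^*$, we get $S(F')=S(F)+z$. By Lemma~\ref{lem:psi}, $\psi(S(F'))=\psi(S(F))+z$, and therefore $Q(F')=\rho^{-1}(Q(F))$.

\emph{The tie-break.} Let $b_1=\pi(\varphi(F))$. The set $\rho^{-1}(\varphi(F))\subseteq Q(F')$ is non-empty, and its points lie over $W_k(b_1)$. Every other point of $Q(F')$ lies over $W_k(b)$ for some $b\in\pi(F)$ with $b>b_1$, so by (S2) it has a larger first coordinate. Hence $\varphi(F')\in\rho^{-1}(\varphi(F))$.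
\end{proof}

\subsection{No continuous selection on $[X]^p$}

\begin{proposition}\label{prop:nosel}
For every transport system, there is no continuous selection on $[X]^p$.
\end{proposition}

\begin{proof}
Suppose that $f$ is one. Let $P_b=\{b\}\times G\in[X]^p$ and define $c:D\to G$ by $f(P_d)=(d,c(d))$. Take $x\in Z$ as in (S3), write $d_n=d_n^x$, and let $f(P_x)=(x,i)$. By Lemma~\ref{lem:good} some system at $P_x$ is good for $f$, and we refine it to one of the form $\mathcal O=(U_k(x,j))_{j\in G}$. For $n\ge k$ the fiber $P_{d_n}$ consists of the points $(d_n,j+\tau(x,d_n))\in U_k(x,j)$, $j\in G$, so $P_{d_n}\in\langle\mathcal O\rangle$ and $f(P_{d_n})\in U_k(x,i)$. The only point of $U_k(x,i)$ over $d_n$ is $(d_n,i+\tau(x,d_n))$. Thus $c(d_n)-\tau(x,d_n)=i$ for all $n\ge k$, contrary to (S3).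
\end{proof}

\section{Construction of a transport system}\label{sec:build}

Condition (S3) pulls against (S1) and (S2). Suppose, for instance, that some $d_0\in D$ is joined to every point of $D$, and let $c(d)=\tau(d_0,d)$. For each $x\in Z$, condition (S2) for $d_0$ and $x$ shows that $d_0,x$ are joined and $\tau(d_0,d_n^x)=\tau(d_0,x)+\tau(x,d_n^x)$ for large $n$. Then $c(d_n^x)-\tau(x,d_n^x)$ is eventually constant for every $x$, and (S3) fails. So $E$ must be sparse, yet rich enough to supply a coherent sequence against every $c$. There are three tasks.
\begin{itemize}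
\item Given one function $c$, find a sequence that is coherent, that defeats $c$, and such that every isolated point outside it is joined to only finitely many of its terms. The last property gives (S2) for a pair $d,x$.
\item Keep the sequences of distinct $x,y\in Z$ eventually unrelated and consistently ordered, which is (S2) for the pair $x,y$.
\item Have at least as many points in $Z$ as there are functions $D\to G$.
\end{itemize}
The first task is solved inside a fixed structure $M$. For the second we lay a copy of $M$ along each branch of a tree, and for the third we choose the width of the tree.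

\subsection{One sequence against one function}

In $M$ every element is joined to finitely many earlier elements, and every finite prescription of such joins and of their values in $G$ is carried out uncountably many times. Define recursively
\[
M_n=\{n\}\times\Phi_n\times\omega_1,
\]
where $\Phi_n$ is the set of all finite partial functions from $\bigcup_{k<n}M_k$ to $G$; thus $\Phi_0=\{\emptyset\}$. Let $M=\bigcup_{n<\omega}M_n$. By induction $|M_n|=\omega_1$, since a set of size at most $\omega_1$ carries at most $\omega_1$ finite partial functions into $G$; so $|M|=\omega_1$. For $b=(n,g,\xi)\in M$ put $\ell(b)=n$ (the \emph{level} of $b$), $g_b=g$ and $N(b)=\operatorname{dom}g$. The set $N(b)$ is finite, and its elements have smaller level than $b$.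

\begin{lemma}\label{lem:seq}
For every $c:M\to G$ there are $a_n\in M$ and $h_n\in G$ $(n<\omega)$ such that:
\begin{enumerate}
\item[(i)] the levels $\ell(a_n)$ are strictly increasing, so that $\ell(a_n)\ge n$ and the $a_n$ are distinct;
\item[(ii)] if $m<n$, then $a_m\in N(a_n)$ and $g_{a_n}(a_m)=h_n-h_m$;
\item[(iii)] every $u\in M\setminus\{a_k:k<\omega\}$ belongs to $N(a_n)$ for at most one $n$;
\item[(iv)] $c(a_n)-h_n\ne c(a_{n-1})-h_{n-1}$ for all $n\ge1$.
\end{enumerate}
\end{lemma}

The first step of the recursion already shows the danger and the remedy. Take $a_0\in M_0$ and $h_0=0$. We need $b$ with $a_0\in N(b)$ and $c(b)-g_b(a_0)\ne c(a_0)$. There may be none: let $c(b)=g_b(a_0)$ if $a_0\in N(b)$, and $c(b)=0$ otherwise. But this cannot happen at two points $a\ne a'$ of $M_0$. Choose $w\ne c(a)-c(a')$ and $b$ with $g_b(a)=0$ and $g_b(a')=w$; failure at both points would give $c(b)=c(a)$ and $c(b)=c(a')+w$. So $c$ can follow the transport from one starting point but not from two independent ones. At later steps the point $a$ is replaced by the finite initial part of the sequence, and $N(b)$ must also avoid a finite set, to secure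 (iii). The same amalgamation then confines all dead ends to a countable set $R$. To keep the sequence outside $R$ we need uncountably many candidates at each step, and this explains the phrase ``all but countably many'' below.

\begin{proof}
A \emph{pattern} is a function $q:Q\to G$ with $Q\subseteq M$ finite and non-empty. An element $b\in M$ \emph{realizes $q$ with shift $z\in G$} if $Q\subseteq N(b)$ and $g_b(a)=q(a)+z$ for all $a\in Q$; such a $z$ is unique because $Q\ne\emptyset$. The pattern $q$ is \emph{rigid} if there are a finite set $A\subseteq M\setminus Q$ and $v\in G$ such that all but countably many $b\in M$ satisfy: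
\begin{equation}\label{eq:rigid}
\text{if $b$ realizes $q$ with shift $z$ and $N(b)\cap A=\emptyset$, then $c(b)-z=v$.}
\end{equation}

\emph{Claim: there is no uncountable family of rigid patterns with pairwise disjoint domains.} Suppose that $q_\xi$ $(\xi<\omega_1)$ is such a family, with domains $Q_\xi$ and witnesses $A_\xi,v_\xi$. We look for two patterns neither of which has its domain meeting the excluded set of the other. The countable set $\bigcup_{n<\omega}A_n$ meets only countably many of the disjoint sets $Q_\xi$, so some $\xi\ge\omega$ has $Q_\xi\cap A_n=\emptyset$ for all $n<\omega$. The finite set $A_\xi$ meets only finitely many $Q_n$, so some $n<\omega$ has $Q_n\cap A_\xi=\emptyset$. Together with $Q_n\cap A_n=\emptyset=Q_\xi\cap A_\xi$, this shows that $Q_n\cup Q_\xi$ is disjoint from $A_n\cup A_\xi$. Choose $w\in G$ with $w\ne v_n-v_\xi$, and let $g=q_n\cup(q_\xi+w)$, a function on $Q_n\cup Q_\xi$. Let $L$ exceed the levels of all elements of $Q_n\cup Q_\xi$. Each of the uncountably many elements $b=(L,g,\eta)$, $\eta<\omega_1$, realizes $q_n$ with shift $0$ and $q_\xi$ with shift $w$, and $N(b)$ misses $A_n\cup A_\xi$. At least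 one of them satisfies \eqref{eq:rigid} for both patterns, so $c(b)=v_n$ and $c(b)-w=v_\xi$. Then $w=v_n-v_\xi$, a contradiction.

By Zorn's lemma take a maximal family of rigid patterns with pairwise disjoint domains, and let $R$ be the union of the domains. By the claim $R$ is countable, and by maximality no pattern whose domain misses $R$ is rigid.

Choose $a_0\in M_0\setminus R$ and $h_0=0$. Let $n\ge1$ and suppose that $a_0,\dots,a_{n-1}\in M\setminus R$, of increasing levels, and $h_0,\dots,h_{n-1}$ have been chosen. Let $Q=\{a_0,\dots,a_{n-1}\}$ and $q(a_k)=-h_k$. The pattern $q$ is not rigid, so \eqref{eq:rigid} fails for uncountably many $b$ when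
\[
A=\bigcup_{k<n}N(a_k)\setminus Q,\qquad v=c(a_{n-1})-h_{n-1}.
\]
Choose such a $b$ outside $R$. It realizes $q$ with some shift $z$, and $N(b)\cap A=\emptyset$ and $c(b)-z\ne v$. Put $a_n=b$ and $h_n=z$. Then $g_{a_n}(a_m)=h_n-h_m$ for $m<n$, which is (ii), and $c(b)-z\neq v$ is (iv). From $a_{n-1}\in N(a_n)$ we get (i). For (iii), let $u$ be none of the $a_j$ and let $u\in N(a_k)$. At every stage $n>k$ we have $u\in A$, so $u\notin N(a_n)$.
\end{proof}

\subsection{A cardinal with $2^\kappa\le|\kappa^\omega|$}

We identify cardinals with initial ordinals, and $\kappa^n$, $\kappa^\omega$ denote the sets of sequences in $\kappa$ of length $n$ and $\omega$. The tree of finite sequences in an infinite $\kappa$ has $\kappa$ nodes and $|\kappa^\omega|$ branches. The set $D$ will have size $\kappa$ and $Z$ will be the set of branches, so we need $2^\kappa\le|\kappa^\omega|$. Let $\beth_0=\omega$, $\beth_{n+1}=2^{\beth_n}$ and $\kappa=\beth_\omega=\sup_n\beth_n$. Since $\kappa=\bigcup_n\beth_n$, the map $Y\mapsto(Y\cap\beth_n)_{n<\omega}$ injects $\mathcal P(\kappa)$ into $\prod_n\mathcal P(\beth_n)$. Each factor has size $\beth_{n+1}<\kappa$, so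 the product injects into $\kappa^\omega$. Also $\omega_1\le\beth_1<\kappa$.

\subsection{Copies of $M$ along the branches of a tree}

\begin{proposition}\label{prop:exists}
A transport system exists.
\end{proposition}

\begin{proof}
\emph{The set $B$ and the sequences.} With $\kappa=\beth_\omega$ let
\[
D=\{(s,m): s\in\kappa^n,\ m\in M_n,\ n<\omega\},\qquad Z=\kappa^\omega .
\]
Then $|D|=\kappa$, so $|G^D|\le2^\kappa\le|Z|$, and we fix a surjection $x\mapsto c_x$ from $Z$ onto $G^D$. For $x\in Z$ the map $\iota_x(m)=(x{\upharpoonright}\ell(m),m)$ injects $M$ into $D$. Apply Lemma~\ref{lem:seq} to $c_x\circ\iota_x$, obtaining $a_n^x$ and $h_n^x$, and put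
\[
l_n^x=\ell(a_n^x)\ge n,\qquad d_n^x=\iota_x(a_n^x)=(x{\upharpoonright}l_n^x,a_n^x).
\]

\emph{The order.} Let $\sigma(s,m)=s$ for $(s,m)\in D$ and $\sigma(x)=x$ for $x\in Z$. Order finite and infinite sequences lexicographically: $s$ precedes $t$ if $s$ is a proper initial segment of $t$, written $s\subsetneq t$, or if $s(r)<t(r)$ at the first place $r$ where they differ. This is a linear order: after padding finite sequences with a new least symbol it is the lexicographic order of infinite sequences. Fix a linear order on each $M_n$. Let $b<b'$ if $\sigma(b)$ precedes $\sigma(b')$, or if $b=(s,m)$, $b'=(s,m')$ and $m<m'$ in $M_{|s|}$. Distinct points with the same $\sigma$ both lie in $D$, so this is a linear order on $B$.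

\emph{The transport.} The relation $E$ consists of the following pairs and their reverses, and $\tau$ is extended by antisymmetry:
\begin{itemize}
\item $(b,b)$, with $\tau(b,b)=0$;
\item $(b,b')$ for $b=(s,m)$, $b'=(s',m')$ in $D$ with $s\subsetneq s'$ and $m\in N(m')$, with $\tau(b,b')=g_{m'}(m)$;
\item $(x,d_n^x)$ for $x\in Z$ and $n<\omega$, with $\tau(x,d_n^x)=h_n^x$.
\end{itemize}
No pair receives two values, since $s\subsetneq s'$ fixes the direction in the second clause and the $d_n^x$ are distinct in the third. If $b,b'$ are joined, then one of $\sigma(b),\sigma(b')$ is an initial segment of the other.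

\emph{Condition (S1).} It is trivial for $b\in D$. Let $b=x\in Z$. If $m<n$, then $x{\upharpoonright}l^x_m\subsetneq x{\upharpoonright}l_n^x$ and $a^x_m\in N(a^x_n)$ by (i) and (ii). So $d^x_m,d^x_n$ are joined, and
\[
\tau(d^x_m,d^x_n)=h_n^x-h_m^x=\tau(d_m^x,x)+\tau(x,d_n^x).
\]
The case $m>n$ follows by antisymmetry. If $e=e'$, both sides vanish. If $e=x$ or $e'=x$, the points are joined by definition and the identity reduces to $\tau(x,x)=0$.

\emph{Condition (S2).} For $b\neq b'$ we find $k$ such that all $e\in W_k(b)$, $e'\in W_k(b')$ are distinct, ordered as $b,b'$ are, and satisfy the clauses on $E$ and $\tau$. This statement is symmetric in $b,b'$, and it is trivial if both points lie in $D$.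

Let $x\ne y$ in $Z$ first differ at $r$, and let $k=r+1$. For $e\in W_k(x)$ and $e'\in W_k(y)$, the sequences $\sigma(e)\subseteq x$ and $\sigma(e')\subseteq y$ have length at least $r+1$, since $l_n^x,l_n^y\ge n$. So they first differ at $r$, with the same values as $x$ and $y$. The order is as required, and neither $e,e'$ nor $x,y$ are joined, since neither sequence extends the other.

Let $d=(s,m)\in D$ and $x\in Z$; here $e=d$ and $e'\in W_k(x)$.
\begin{enumerate}
\item[(a)] \emph{$s\not\subseteq x$.} Let $r<|s|$ be the first place where $s$ and $x$ differ, and $k=|s|$. Then $\sigma(e')\subseteq x$ has length at least $|s|>r$ and first differs from $s$ at $r$. So $d,e'$ are ordered as $d,x$ are, and $d$ is joined to no $e'\in W_k(x)$.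
\item[(b)] \emph{$s\subseteq x$ and $m$ is none of the $a_n^x$.} By (iii) there is $k>|s|$ with $m\notin N(a_n^x)$ for all $n\ge k$. Every $e'\in W_k(x)$ has $s\subsetneq\sigma(e')$, so $d<e'$. The point $d$ is not joined to $d_n^x$ for $n\ge k$, because $m\notin N(a_n^x)$, and not to $x$, because $d$ is none of the $d_j^x$.
\item[(c)] \emph{$s\subseteq x$ and $m=a_j^x$.} Then $|s|=\ell(m)=l_j^x$, so $d=d_j^x$. Let $k=j+1$. Every $e'\in W_k(x)$ has $s\subsetneq\sigma(e')$ by (i), so $d<e'$. By (S1) for $x$, the point $d$ is joined to $e'$ and $\tau(d,e')=\tau(d,x)+\tau(x,e')$, which is \eqref{eq:cocycle}.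
\end{enumerate}

\emph{Condition (S3).} Given $c:D\to G$, choose $x$ with $c_x=c$. By (iv), any two consecutive terms of the sequence $c(d_n^x)-\tau(x,d_n^x)=c_x(\iota_x(a_n^x))-h_n^x$ are different.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:prime}]
Let $X$ be the space of the transport system from Proposition~\ref{prop:exists}. It has the stated topological properties by Lemma~\ref{lem:space}, a continuous selection on $\mathcal F_{p-1}(X)$ by Proposition~\ref{prop:sel}, and none on $[X]^p$ by Proposition~\ref{prop:nosel}. For $n\ge p$ we have $[X]^p\subseteq\mathcal F_n(X)$, so $\operatorname{Sel}(\mathcal F_n(X))=\emptyset$.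
\end{proof}

\section{The composite case}\label{sec:composite}

Let $N\ge4$ be composite and $f\in\operatorname{Sel}(\mathcal F_{N-1}(X))$. For distinct $x,y$ write $x\prec y$ if $f(\{x,y\})=x$; exactly one of $x\prec y$, $y\prec x$ holds. For disjoint sets, $A\prec A'$ means $a\prec a'$ for all $a\in A$, $a'\in A'$; we write $y\prec A$ for $\{y\}\prec A$, and $A\prec y$ for $A\prec\{y\}$.

\subsection{Scores}

To select from an $N$-point set it is enough to find a non-empty proper subset determined by $f$, and then to apply $f$ to it.

\begin{lemma}\label{lem:binom}
If $r$ is a prime divisor of $N$, then $N\nmid\binom Nr$.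
\end{lemma}

\begin{proof}
We have $r\binom Nr=N\binom{N-1}{r-1}$. If $\binom Nr=Nt$, then $rt=\binom{N-1}{r-1}$, so $r$ divides $(r-1)!\binom{N-1}{r-1}=(N-1)(N-2)\cdots(N-r+1)$. The factors are congruent to $-1,\dots,-(r-1)$ modulo $r$, so the prime $r$ divides none of them, a contradiction.
\end{proof}

Fix a prime divisor $r$ of $N$. Since $N$ is composite, $r<N$, and $f$ is defined on $r$-point sets. For $F\in[X]^N$ and $y\in F$ let
\[
\operatorname{sc}_F(y)=|\{S\in[F]^r:f(S)=y\}|,
\]
and let $L(F)$ be the set of $y\in F$ of maximal score. The scores add up to $\binom Nr$, so by Lemma~\ref{lem:binom} they are not all equal. Thus $L(F)$ is a non-empty proper subset of $F$, and $f(L(F))$ is defined.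

One would like to use $f(L(F))$ on $[X]^N$ and $f$ on smaller sets, but the two rules need not match where points merge. Let $N=4$, $r=2$, and let $a\prec b\prec c\prec a$ with $f(\{a,b,c\})=b$. Let $a'$ be so close to $a$ that $a'\prec b$ and $c\prec a'$, and say $a\prec a'$. In $F'=\{a,a',b,c\}$ the scores of $a,a',b,c$ are $2,1,1,2$. So $L(F')=\{a,c\}$ and $f(L(F'))=c$, whereas continuity at $\{a,b,c\}$ asks for $b$. The remedy is visible in the tournament on $F'$: the points $b$ and $c$ do not distinguish $a$ from $a'$. We should replace $\{a,a'\}$ by one representative and apply $f$ to the resulting triple. Such undistinguished sets are called modules below. They do not always give a canonical partition: if $a\prec b\prec c\prec d$ is a linear order, the modules $\{a,b,c\}$ and $\{b,c,d\}$ overlap. In that case, however, there is a top part to which we can pass.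

\subsection{Collapses}

We first turn continuity into a statement on finite sets. A \emph{collapse} is a surjection $\rho:F'\to F$ with $F,F'\in\mathcal F_N(X)$ such that
\begin{equation}\label{eq:collapse}
\rho(f(S))=f(\rho(S))\qquad\text{for all }S\subseteq F'\text{ with }1\le|S|\le N-1 .
\end{equation}
If $\emptyset\ne C\subseteq F$, then the restriction $\rho^{-1}(C)\to C$ of a collapse is a collapse.

\begin{lemma}\label{lem:collapse}
For every $F\in\mathcal F_N(X)$ there is a system $\mathcal O$ at $F$ such that $\rho_{\mathcal O}$ restricts to a collapse $F'\to F$ for every $F'\in\mathcal F_N(X)\cap\langle\mathcal O\rangle$.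
\end{lemma}

\begin{proof}
For each $T\subseteq F$ with $1\le|T|\le N-1$ choose, by Lemma~\ref{lem:good}, a system $\mathcal O^T$ at $T$ that is good for $f$. Take any system at $F$ and intersect its member at $q$ with all $O^T_q$, $T\ni q$; call the result $\mathcal O$. Then $(O_q)_{q\in T}$ refines $\mathcal O^T$, so it is good for $f$. If $S\subseteq F'$ and $1\le|S|\le N-1$, then $T=\rho(S)$ has at most $N-1$ points and $S\in\langle(O_q)_{q\in T}\rangle$, so $\rho(f(S))=f(T)$.
\end{proof}

By Lemmas~\ref{lem:good} and~\ref{lem:collapse}, Theorem~\ref{thm:composite} follows once we find a selection $e$ on $\mathcal F_N(X)$ with $\rho(e(F'))=e(F)$ for every collapse $\rho:F'\to F$. No topology is left in this task. Applying \eqref{eq:collapse} to pairs, we see that every collapse satisfies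
\begin{equation}\label{eq:quot}
\rho(y)\ne\rho(y')\quad\Longrightarrow\quad\big(y\prec y'\iff\rho(y)\prec\rho(y')\big).
\end{equation}

\subsection{Initial sets and modules}

Let $F\subseteq X$ be finite and non-empty. A non-empty set $A\subseteq F$ is \emph{initial} in $F$ if $A\prec F\setminus A$; the set $F$ itself is initial. Initial sets form a chain, since $a\in A\setminus A'$ and $a'\in A'\setminus A$ would give both $a\prec a'$ and $a'\prec a$. Let $K(F)$ be the least initial set, and call $F$ \emph{strong} if $K(F)=F$. The set $K(F)$ is strong: if $A$ is initial in $K(F)$, then $A\prec K(F)\setminus A$ and $A\prec F\setminus K(F)$, so $A$ is initial in $F$ and $A=K(F)$. A non-empty set $C\subseteq F$ is a \emph{module} of $F$ if every $y\in F\setminus C$ satisfies $y\prec C$ or $C\prec y$. A \emph{block} of $F$ is a maximal proper module.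

\begin{lemma}\label{lem:blocks}
If $F$ is strong and $|F|\ge2$, then the blocks of $F$ partition $F$.
\end{lemma}

\begin{proof}
Singletons are proper modules, so the blocks cover $F$. Let $C\ne C'$ be blocks with a common point $t$. For $y\notin C\cup C'$, the relation between $y$ and $t$ determines the relation of $y$ to all of $C$ and to all of $C'$, so $C\cup C'$ is a module. Neither block contains the other, so $C\cup C'=F$ by maximality, and there are $y\in C\setminus C'$ and $w\in C'\setminus C$. Interchanging $C$ and $C'$ if necessary, assume $y\prec w$. Since $C'$ is a module, $y\prec C'$. So every $w'\in C'\setminus C$ has $y\prec w'$, and then $C\prec w'$, since $C$ is a module containing $y$. Thus $C\prec F\setminus C$, and $C$ is a proper initial set, a contradiction.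
\end{proof}

\begin{lemma}\label{lem:pullback}
Let $\rho:F'\to F$ be a surjection of finite non-empty sets satisfying \eqref{eq:quot}.
\begin{enumerate}
\item[(a)] $K(F')\subseteq\rho^{-1}(K(F))$, with equality if $|K(F)|\ge2$.
\item[(b)] If $F$ is strong and $|F|\ge2$, then $F'$ is strong, and its blocks are exactly the sets $\rho^{-1}(C)$ with $C$ a block of $F$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Write $K=K(F)$ and $A=K(F')$. If $\rho(y)\in K$ and $\rho(y')\notin K$, then $\rho(y)\prec\rho(y')$, so $y\prec y'$. Thus $\rho^{-1}(K)$ is initial in $F'$ and contains $A$. Let $|K|\ge2$ and suppose that there is $y_0\in\rho^{-1}(K)\setminus A$. First, $\rho(A)$ is initial in $K$: if $q=\rho(a)$ with $a\in A$ and $q'\in K\setminus\rho(A)$, then any $y$ over $q'$ lies outside $A$, so $a\prec y$ and $q\prec q'$. As $K$ is strong, $\rho(A)=K$. Now let $q_0=\rho(y_0)$. Every $q\in K\setminus\{q_0\}$ is $\rho(a)$ for some $a\in A$, and $a\prec y_0$ gives $q\prec q_0$. So $K\setminus\{q_0\}$ is a proper initial subset of $K$, a contradiction.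

(b) By (a), $K(F')=\rho^{-1}(F)=F'$. Let $C$ be a block of $F$. If $y\notin\rho^{-1}(C)$, then $\rho(y)\prec C$ or $C\prec\rho(y)$, and \eqref{eq:quot} lifts this to $y$ and $\rho^{-1}(C)$. So $\rho^{-1}(C)$ is a proper module of $F'$; let $C'$ be a block of $F'$ containing it. The set $\rho(C')\supseteq C$ is a module of $F$: for $q\notin\rho(C')$, any $y$ over $q$ is outside $C'$, and $y\prec C'$ or $C'\prec y$ descends to $q$ and $\rho(C')$. Suppose $\rho(C')=F$. Take $y\in F'\setminus C'$ and $q=\rho(y)$. Every $q'\ne q$ has a preimage in $C'$. So $y\prec C'$ makes $\{q\}$ initial in $F$, and $C'\prec y$ makes $F\setminus\{q\}$ initial in $F$; both are impossible, since $F$ is strong and $|F|\ge2$. Hence $\rho(C')\ne F$, so $\rho(C')=C$ by maximality, and $C'=\rho^{-1}(C)$. Thus the sets $\rho^{-1}(C)$ are blocks of $F'$. They cover $F'$, so by Lemma~\ref{lem:blocks} there are no others.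
\end{proof}

Equality in (a) can fail when $|K(F)|=1$: map a pair $y\prec y'$ to a single point.

\subsection{The selection on $\mathcal F_N(X)$}

Define $e(F)\in F$ for $F\in\mathcal F_N(X)$ by recursion on $|F|$.
\begin{itemize}
\item $e(\{x\})=x$.
\item If $F$ is not strong, $e(F)=e(K(F))$.
\item If $F$ is strong and $|F|\ge2$, let $C_1,\dots,C_k$ be its blocks and $T(F)=\{e(C_1),\dots,e(C_k)\}$. The blocks are disjoint, so $|T(F)|=k\le|F|\le N$. If $k<N$, put $e(F)=f(T(F))$. If $k=N$, then $|F|=N$, and we put $e(F)=f(L(F))$.
\end{itemize}
The identity $e(F)=e(K(F))$ holds for every $F$, trivially so if $F$ is strong. The selection $e$ need not extend $f$: on a linearly ordered triple it takes the least point, whatever $f$ does.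

\begin{example}\label{ex:four}
Let $N=4$. A pair is never strong. A triple is either linearly ordered or cyclic; a cyclic triple is strong with singleton blocks, and $e=f$ on it. Let $F$ be a strong four-point set. No score is $3$ or $0$, since then a singleton or its complement would be initial. The scores add up to $6$, so they are $2,2,1,1$. Let $u\prec v$ be the points of score $2$ and $s\prec t$ those of score $1$. Then $v\prec s$ and $v\prec t$, since $v$ has score $2$; next $u\prec s$, since $s$ has score $1$; and $t\prec u$, since $u$ has score $2$. So $u\prec\{v,s\}\prec t$, and $\{v,s\}$ is a module. A three-point module would make a singleton or its complement initial, and $\{u,t\}$ is not a module, because $u\prec v\prec t$. The blocks are $\{u\},\{v,s\},\{t\}$, and $e(F)=f(\{u,v,t\})$. This is the configuration $\{a,a',b,c\}$ met above, with $v=a$, $s=a'$, $t=b$, $u=c$, and $e$ gives the required point. For $N=4$ the clause $k=N$ is never invoked.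
\end{example}

\begin{proposition}\label{prop:e}
If $\rho:F'\to F$ is a collapse, then $\rho(e(F'))=e(F)$.
\end{proposition}

\begin{proof}
We use induction on $|F|$; Lemma~\ref{lem:pullback} applies by \eqref{eq:quot}.

\emph{$K(F)=\{q\}$} (this includes $|F|=1$). Then $e(F)=q$, and $e(F')=e(K(F'))\in K(F')\subseteq\rho^{-1}(q)$ by Lemma~\ref{lem:pullback}(a).

\emph{$F$ is not strong and $|K(F)|\ge2$.} By Lemma~\ref{lem:pullback}(a), $\rho$ restricts to a collapse $K(F')\to K(F)$, and $|K(F)|<|F|$. By induction, $\rho(e(F'))=\rho(e(K(F')))=e(K(F))=e(F)$.

\emph{$F$ is strong, $|F|\ge2$, with blocks $C_1,\dots,C_k$ and $k<N$.} By Lemma~\ref{lem:pullback}(b), $F'$ is strong with the $k$ blocks $\rho^{-1}(C_i)$, so $e(F')=f(T(F'))$. By induction, $\rho(e(\rho^{-1}(C_i)))=e(C_i)$ for each $i$, that is, $\rho(T(F'))=T(F)$. As $|T(F')|=k\le N-1$, formula \eqref{eq:collapse} gives $\rho(f(T(F')))=f(T(F))=e(F)$.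

\emph{$F$ is strong with $N$ blocks.} Then $|F|=N\ge|F'|$, so $\rho$ is a bijection. By Lemma~\ref{lem:pullback}(b), $F'$ is strong with $N$ blocks, so $e(F')=f(L(F'))$. The map $S\mapsto\rho(S)$ is a bijection $[F']^r\to[F]^r$, and by \eqref{eq:collapse} and injectivity of $\rho$ we have $f(S)=y$ if and only if $f(\rho(S))=\rho(y)$. Hence $\operatorname{sc}_{F'}(y)=\operatorname{sc}_F(\rho(y))$ and $\rho(L(F'))=L(F)$. As $|L(F')|\le N-1$, formula \eqref{eq:collapse} gives $\rho(f(L(F')))=f(L(F))=e(F)$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:composite}]
Let $F\in\mathcal F_N(X)$ and take $\mathcal O$ from Lemma~\ref{lem:collapse}. By Proposition~\ref{prop:e}, $\mathcal O$ is good for $e$, so $e$ is continuous at $F$ by Lemma~\ref{lem:good}. Hence $e\in\operatorname{Sel}(\mathcal F_N(X))$.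
\end{proof}

\begin{remark}
That $N$ is composite is used only in the clause $k=N$, to make $L(F)$ a proper subset. The space of Theorem~\ref{thm:prime} shows this clause failing for an odd prime $p$ in place of $N$. On subsets of a fiber the selection of Proposition~\ref{prop:sel} is $\varphi(\{b\}\times S)=(b,\psi(S))$, so every translation of $P_b=\{b\}\times G$ preserves $\varphi$. Then $K(P_b)$ is translation invariant, so $P_b$ is strong. The blocks are permuted transitively, so they have a common size that divides $p$ and is less than $p$; they are singletons. Finally, for each $r<p$ all points of $P_b$ have the same score, and the set of points of maximal score is all of $P_b$.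
\end{remark}

\begin{thebibliography}{1}

\bibitem{swo}
\emph{Selections and weak orderability},
\texttt{https://www.impan.pl/\allowbreak shop/\allowbreak publication/\allowbreak transaction/\allowbreak download/\allowbreak product/\allowbreak 88218}.

\end{thebibliography}
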